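\title{Eight is not a typical real rank of ternary quartics}

\begin{abstract}
We show that every real ternary quartic form is a limit of real linear combinations of seven fourth powers of real linear forms. It follows that $8$ is not a typical real Waring rank of ternary quartics, and that the typical ranks are exactly $6$ and $7$. The proof studies the gradient map of the quartic, a self-map of degree nine of the complex projective plane. The real projective plane does not cover itself with nine sheets, so some nonreal point has a real image. Such a point produces three real directional derivatives, in coplanar directions, whose product annihilates the quartic.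
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S=\mathbb{R}[x,y,z]$, and let $S_d$ be the space of forms of degree $d$, so that $\dim S_4=15$. The \emph{real rank} (real Waring rank) of a quartic $F\in S_4$ is the least $r$ such that
\[
F=\sum_{i=1}^r\lambda_i\ell_i^4,\qquad \ell_i\in S_1,\quad \lambda_i\in\mathbb{R}.
\]
An integer $r$ is a \emph{typical rank} if the quartics of real rank $r$ fill a nonempty open ball of $S_4$ in the Euclidean topology. The typical ranks are the values of the rank that can survive every small perturbation of the coefficients.

These notions make sense for any nondegenerate real projective variety $X\subset\mathbb{P}^n_{\mathbb{R}}$ whose real points are dense in $X$: the $X$-rank of a point of $\mathbb{P}^n_{\mathbb{R}}$ is the least number of real points of $X$ whose span contains it, and $r$ is typical if the points of $X$-rank $r$ contain a nonempty open ball. Our case is the Veronese surface $X\subset\mathbb{P}^{14}_{\mathbb{R}}$ of fourth powers of linear forms. The rank does not change under scaling, so it does not matter whether the balls are taken in $S_4$ or in $\mathbb{P}^{14}_{\mathbb{R}}$. Over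 $\mathbb{C}$ a single value, the generic rank, is taken on a dense open set. Over $\mathbb{R}$ the points of rank at most $r$ may have interior without being dense, and several typical ranks can occur. Three results frame our question.
\begin{itemize}
\item[(a)] (Blekherman--Teitler) The lowest typical $X$-rank equals the generic rank of the complexification $X_{\mathbb{C}}$.
\item[(b)] (Bernardi--Blekherman--Ottaviani) Every integer between the lowest and the highest typical $X$-rank is a typical $X$-rank.
\item[(c)] (Bernardi--Blekherman--Ottaviani) The typical ranks of real ternary quartics lie between $6$ and $8$.\footnote{In \cite{ranks} this is worded as a statement about ternary cubics, evidently a slip for quartics: the generic complex rank is $4$ for ternary cubics and $6$ for ternary quartics.}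
\end{itemize}
The question posed in \cite{ranks} is whether the upper bound in (c) is attained: \emph{is $8$ a typical rank of real ternary quartics?}

Binary forms suggest that it might be. A form of degree $d$ in two variables has $d+1$ coefficients and each power contributes two parameters, so a parameter count asks for about $(d+1)/2$ powers; yet all forms close to $\operatorname{Re}(y+iz)^d$ have real rank at least $d$, as we shall see in Section~\ref{sec:binary}. A gap of two above the generic rank $6$ looks modest in comparison. Nevertheless the answer is no.

\begin{theorem}\label{thm:main}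
\begin{enumerate}
\item[(1)] Every $F\in S_4$ is a limit of forms of real rank at most $7$. Hence $8$ is not a typical rank.
\item[(2)] For $F$ in a dense open subset of $S_4$ we have $F=\ell^2q+\lambda_1m_1^4+\lambda_2m_2^4+\lambda_3m_3^4$ with $\ell,m_1,m_2,m_3\in S_1$, $q\in S_2$ and $\lambda_i\in\mathbb{R}$.
\item[(3)] The typical ranks of real ternary quartics are exactly $6$ and $7$, and the bound $7$ in \textup{(1)} is sharp.
\end{enumerate}
\end{theorem}

The upper bound comes from a statement about derivatives. For $a\in\mathbb{C}^3$ let $\partial_a=a_1\partial_x+a_2\partial_y+a_3\partial_z$.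

\begin{theorem}\label{thm:annih}
For $F$ in a dense subset of $S_4$ there are linearly dependent, pairwise nonproportional vectors $a_1,a_2,a_3\in\mathbb{R}^3$ with $\partial_{a_1}\partial_{a_2}\partial_{a_3}F=0$. For every $F\in S_4$ there are linearly dependent nonzero vectors $a_1,a_2,a_3\in\mathbb{R}^3$ with $\partial_{a_1}\partial_{a_2}\partial_{a_3}F=0$.
\end{theorem}

Section~\ref{sec:binary} works out the method for binary quartics, where it succeeds on one open set and fails on another for a topological reason. Section~\ref{sec:seven} shows that a ternary quartic annihilated as in Theorem~\ref{thm:annih} is a limit of sums $\ell^2q+{}$(three powers), and that $\ell^2q$ is a limit of sums of four powers. Section~\ref{sec:gradient} proves Theorem~\ref{thm:annih}; the point is that the obstruction met for binary quartics cannot occur on $\mathbb{RP}^2$. Section~\ref{sec:lower} exhibits open sets of rank $6$ and of rank $7$ and completes the proof of Theorem~\ref{thm:main}. That $6$ is typical follows from (a); we give a short direct argument, so the proof does not depend on (a)--(c).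

\section{Differential operators and powers of linear forms}\label{sec:prelim}

Let $D=\mathbb{R}[X,Y,Z]$ act on $S$ by $X=\partial_x$, $Y=\partial_y$, $Z=\partial_z$, and extend the action $\mathbb{C}$-linearly when needed. A vector $a\in\mathbb{C}^3$ gives the operator $\partial_a=a_1X+a_2Y+a_3Z$ and the linear form $\ell_a=a_1x+a_2y+a_3z$. The product $u\cdot v=\sum u_iv_i$ is always the bilinear one, without complex conjugation. For $h\in D_e$ and $e\le d$, the chain rule gives
\begin{equation}\label{eq:power}
h\,\ell_p^{\,d}=\frac{d!}{(d-e)!}\,h(p)\,\ell_p^{\,d-e},
\end{equation}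
first for monomials $h$ and then for all $h$ by linearity. The pairing $D_d\times S_d\to\mathbb{R}$, $(h,F)\mapsto hF$, is perfect, because its matrix in the monomial bases is diagonal with factorials on the diagonal. If $h\in D_d$ kills all powers $\ell_p^{\,d}$ with $p\in\mathbb{R}^3$, then $h$ vanishes on $\mathbb{R}^3$ by \eqref{eq:power}, so $h=0$. Thus the powers span $S_d$ and every form has finite real rank. A change of basis of $S_1$, together with the dual change of basis of $D_1$, preserves the action and the rank; we use such changes of coordinates freely.

For $F\in S_4$ let $H(a)$ be the Hessian matrix of $F$ at $a\in\mathbb{C}^3$. Then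
\begin{equation}\label{eq:grad}
\partial_a^3F=6\,\ell_{\nabla F(a)},\qquad H(a)\,a=3\,\nabla F(a).
\end{equation}
The first identity is linear in $F$, and for $F=\ell_p^4$ both sides equal $24(a\cdot p)^3\ell_p$. The second is Euler's formula for the three cubics $\partial_xF,\partial_yF,\partial_zF$.

Let $\mathcal{K}\subset D_3$ be the set of products $L_1L_2L_3$ of linearly dependent nonzero operators $L_i\in D_1$, and let $\mathcal{K}^\circ\subset\mathcal{K}$ be the subset where the $L_i$ are pairwise nonproportional. Theorem~\ref{thm:annih} says that a dense set of quartics is killed by an element of $\mathcal{K}^\circ$, and every quartic by an element of $\mathcal{K}$. By \eqref{eq:power} it is natural to view $h\in D_e$ as a curve in the plane whose points $[p]$ are the linear forms $\ell_p$ up to scale. In this picture an element of $\mathcal{K}^\circ$ is a union of three distinct real lines through one point.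

Let $\mathcal{R}_r\subset S_4$ be the set of forms of real rank at most $r$, and let $\overline{\mathcal{R}_r}$ be its Euclidean closure. Both are invariant under changes of coordinates, and $\overline{\mathcal{R}_r}+\overline{\mathcal{R}_s}\subset\overline{\mathcal{R}_{r+s}}$.

A subset of $\mathbb{R}^N$ is \emph{semialgebraic} if it is a finite Boolean combination of sets $\{P>0\}$ and $\{P=0\}$ with $P$ a polynomial. By the Tarski--Seidenberg theorem, the image of a semialgebraic set under a polynomial map is semialgebraic. This applies to $\mathcal{R}_r$, which is the image of the map $(\lambda_i,\ell_i)_{i\le r}\mapsto\sum\lambda_i\ell_i^4$.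

\begin{lemma}\label{lem:semialg}
A dense semialgebraic subset $A\subset\mathbb{R}^N$ contains a dense open set.
\end{lemma}

\begin{proof}
Let $P_1,\dots,P_k$ be the nonzero polynomials in a description of $A$, and let $U$ be the dense open set where $P_1\cdots P_k\ne0$. The signs of the $P_j$ are locally constant on $U$, so $U\setminus A$ is open. Since $A$ is dense, $U\setminus A$ is empty.
\end{proof}

\section{The model case: binary quartics}\label{sec:binary}

For forms in the two variables $y,z$, rank and annihilators determine each other. Every $m\in\langle y,z\rangle$ is killed by some nonzero $L\in\langle Y,Z\rangle$, so a combination of $r$ powers is killed by a product of $r$ nonzero real linear operators. We need the converse for three distinct factors.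

\begin{lemma}\label{lem:kernel}
Let $L_1,L_2,L_3\in\langle Y,Z\rangle$ be pairwise nonproportional, let $g=L_1L_2L_3$, and let $0\ne m_i\in\langle y,z\rangle$ satisfy $L_im_i=0$. For $d\ge3$ the kernel of $g$ on $\mathbb{R}[y,z]_d$ has basis $m_1^d,m_2^d,m_3^d$.
\end{lemma}

\begin{proof}
The map $g\colon\mathbb{R}[y,z]_d\to\mathbb{R}[y,z]_{d-3}$ is onto. Otherwise, by perfectness of the pairing in degree $d-3$, some nonzero $h\in\mathbb{R}[Y,Z]_{d-3}$ would kill its image; then $(hg)f=0$ for all $f$ of degree $d$, so $hg=0$, which is impossible in a polynomial ring. Hence the kernel has dimension $(d+1)-(d-2)=3$. It contains the $m_i^d$. They are independent: $L_jm_i\neq0$ for $j\ne i$ because the $L_i$ are pairwise nonproportional, so $L_2L_3$ kills $m_2^d$ and $m_3^d$ and sends $m_1^d$ to $d(d-1)(L_2m_1)(L_3m_1)m_1^{d-2}\ne0$; the other two indices are treated in the same way.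
\end{proof}

So a binary quartic $f$ has real rank at most $3$ as soon as a cubic operator with three distinct real factors kills it. To be killed by $g$ is a linear condition on $g$; the difficulty is to control the reality of the factors. The first identity in \eqref{eq:grad} offers a way. If $a$ is a nonreal vector at which $\nabla f(a)$ is real, then $\partial_a^3f$ is real, so $\operatorname{Im}(\partial_a^3)$ kills $f$, and the imaginary part of a cube factors over $\mathbb{R}$. We carry this out in the family
\[
f_t=y^4+6t\,y^2z^2+z^4,\qquad \nabla f_t=\bigl(4y(y^2+3tz^2),\ 4z(z^2+3ty^2)\bigr).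
\]

\begin{example}\label{ex:positive}
Let $t>0$ and $a=(i\sqrt{3t},1)$. Then $\nabla f_t(a)=(0,4(1-9t^2))$ is real, and
\[
\operatorname{Im}\bigl((i\sqrt{3t}\,Y+Z)^3\bigr)=3\sqrt{3t}\;Y(Z-\sqrt t\,Y)(Z+\sqrt t\,Y).
\]
The three factors kill $z$, $y+\sqrt t\,z$ and $y-\sqrt t\,z$, and Lemma~\ref{lem:kernel} predicts a decomposition with these forms. Indeed
\[
f_t=\tfrac12(y+\sqrt t\,z)^4+\tfrac12(y-\sqrt t\,z)^4+(1-t^2)z^4 .
\]
\end{example}

\begin{example}\label{ex:negative}
Let $t=-1$ and $w=y+iz$, so that $f_{-1}=\operatorname{Re}w^4$. The operator $\cos\theta\,Y+\sin\theta\,Z$ sends $w^d$ to $d\,e^{i\theta}w^{d-1}$. A product of three such operators therefore sends $f_{-1}$ to $24\operatorname{Re}(e^{i(\theta_1+\theta_2+\theta_3)}w)\ne0$. The triples of angles form a compact set, so no such product kills a quartic close to $f_{-1}$, and all these quartics have real rank at least $4$. The same computation with $d-1$ operators shows that the binary forms close to $\operatorname{Re}w^d$ have real rank at least $d$.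

The method of Example~\ref{ex:positive} must fail for $f_{-1}$, and we can see how. Put $w'=y-iz$. Then $f_{-1}=\frac12(w^4+w'^4)$, and $\nabla f_{-1}=(c_1,c_2)$ satisfies $c_1+ic_2=4w'^3$ and $c_1-ic_2=4w^3$. In the coordinate $\zeta=w/w'$ on $\mathbb{P}^1(\mathbb{C})$, in which the real points form the circle $|\zeta|=1$, the gradient map $[y:z]\mapsto[c_1:c_2]$ is $\zeta\mapsto\zeta^{-3}$. All three preimages of every real point are real.
\end{example}

The obstruction in Example~\ref{ex:negative} is a covering of $\mathbb{RP}^1$ by itself whose number of sheets is the full degree $3$ of the complex gradient map. A circle admits such coverings. For ternary quartics the degree is $9$ and the circle is replaced by $\mathbb{RP}^2$, which covers itself only with one sheet. Before turning this into a proof we show what an annihilator in $\mathcal{K}^\circ$ gives in three variables.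

\section{From three concurrent lines to seven powers}\label{sec:seven}

An operator $g\in\mathcal{K}^\circ$ involves only two of the three partial derivatives, in suitable coordinates $Y$ and $Z$. It kills all multiples of $x^2$ in $S_4$ and says nothing about them, so we first need an economical approximation of such forms. They arise as second-order terms: for $u\in\langle y,z\rangle$,
\begin{equation}\label{eq:taylor}
(x+su)^4=x^4+4s\,x^3u+6s^2x^2u^2+O(s^3).
\end{equation}
Taking second differences in the $y$- and $z$-directions approximates $x^2(y^2+z^2)$ by the five powers of $x$, $x\pm sy$, $x\pm sz$, and together with three further powers this would give the bound $8$. To save one power we use that any four points of a plane already satisfy an affine relation.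

\begin{lemma}\label{lem:four}
For all $\ell\in S_1$ and $q\in S_2$ we have $\ell^2q\in\overline{\mathcal{R}_4}$.
\end{lemma}

\begin{proof}
We may assume $\ell=x$. Write $q=Q(y,z)+x\,n(y,z)+\alpha x^2$ with $n$ linear. Since $\overline{\mathcal{R}_4}$ is closed, it suffices to treat the dense set of $q$ with $Q$ nondegenerate. A substitution $y\mapsto y+\beta x$, $z\mapsto z+\gamma x$ adds $x(\beta\,\partial_yQ+\gamma\,\partial_zQ)$ to the middle term, and $\partial_yQ,\partial_zQ$ span $\langle y,z\rangle$; so we may assume $n=0$.

Suppose that $u_0,\dots,u_3\in\langle y,z\rangle$ and $c_0,\dots,c_3\in\mathbb{R}$ satisfy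
\begin{equation}\label{eq:affine}
\sum c_k=0,\qquad\sum c_ku_k=0,\qquad\sum c_ku_k^2=Q.
\end{equation}
By \eqref{eq:taylor}, $\sum c_k(x+su_k)^4=6s^2x^2Q+O(s^3)$, and therefore
\[
\sum_{k=0}^3\Bigl(\frac{c_k}{6s^2}+\frac{\alpha}{4}\Bigr)(x+su_k)^4\longrightarrow x^2Q+\alpha x^4=x^2q\qquad(s\to0).
\]
It remains to solve \eqref{eq:affine}. A nondegenerate real binary quadratic form is definite or indefinite, so after a linear change of $y,z$ it equals $\pm2(y^2+yz+z^2)$ or $2yz$. In the first case take $u_k=0,\,y,\,z,\,-y-z$ with weights $\pm(-3,1,1,1)$; here $y^2+z^2+(y+z)^2=2(y^2+yz+z^2)$. In the second case take $u_k=0,\,y,\,z,\,y+z$ with weights $(1,-1,-1,1)$; here $(y+z)^2-y^2-z^2=2yz$.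
\end{proof}

\begin{lemma}\label{lem:seven}
If $gF=0$ with $g\in\mathcal{K}^\circ$, then $F$ is a limit of forms $\ell^2q+\sum_{i=1}^3\lambda_im_i^4$ with $\ell,m_i\in S_1$, $q\in S_2$, $\lambda_i\in\mathbb{R}$. In particular $F\in\overline{\mathcal{R}_7}$.
\end{lemma}

\begin{proof}
The factors $L_1,L_2,L_3$ of $g$ are dependent and pairwise nonproportional, so they span a plane in $D_1$. Choose coordinates in which this plane is $\langle Y,Z\rangle$, and let $m_1,m_2,m_3\in\langle y,z\rangle$ be as in Lemma~\ref{lem:kernel}. Write $F=\sum_{k=0}^4x^{4-k}f_k(y,z)$ with $\deg f_k=k$. As $g$ is a cubic in $Y,Z$, we get $0=gF=(gf_3)\,x+gf_4$, where $gf_3$ is a constant and $gf_4\in\langle y,z\rangle$. Hence $gf_3=0$ and $gf_4=0$, and Lemma~\ref{lem:kernel} gives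
\[
f_4=\sum_{i=1}^3\lambda_im_i^4,\qquad f_3=\sum_{i=1}^3c_im_i^3 .
\]
Because the same $m_i$ occur in both sums, one power can produce both $\lambda_im_i^4$ and $c_ixm_i^3$: for $\lambda\ne0$,
\[
\lambda\Bigl(m_i+\frac{c_i}{4\lambda}\,x\Bigr)^4=\lambda m_i^4+c_i\,xm_i^3+x^2(\cdots).
\]
This breaks down when $\lambda_i=0$ and $c_i\neq0$, so we perturb. For all small $\delta\ne0$ the numbers $\lambda_i+\delta$ are nonzero, and
\[
F+\delta\sum_{i=1}^3m_i^4=\sum_{i=1}^3(\lambda_i+\delta)\Bigl(m_i+\frac{c_i}{4(\lambda_i+\delta)}\,x\Bigr)^4+x^2q_\delta
\]
with $q_\delta\in S_2$, since the terms of degree at most $1$ in $x$ agree on both sides. Letting $\delta\to0$ proves the first claim. By Lemma~\ref{lem:four} each right-hand side lies in $\mathcal{R}_3+\overline{\mathcal{R}_4}\subset\overline{\mathcal{R}_7}$, which is closed.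
\end{proof}

In the plane of linear forms, the three lines $L_i=0$ pass through the point $[x]$. The seven points of an approximate decomposition are one point on each line and four points that tend to $[x]$.

\section{The gradient map}\label{sec:gradient}

In this section we prove Theorem~\ref{thm:annih}. A point of $\mathbb{P}^2(\mathbb{C})$ is \emph{real} if it is $[c]$ for some $c\in\mathbb{R}^3$, and \emph{nonreal} otherwise.

\subsection*{A nonreal point with real gradient direction}

The device of Example~\ref{ex:positive} works in three variables, and it produces concurrent lines automatically.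

\begin{lemma}\label{lem:trick}
Let $F\in S_4$ and let $[a]\in\mathbb{P}^2(\mathbb{C})$ be a nonreal point with $\nabla F(a)=\kappa c$ for some $\kappa\in\mathbb{C}$ and $c\in\mathbb{R}^3$. Then $gF=0$ for some $g\in\mathcal{K}^\circ$.
\end{lemma}

\begin{proof}
Choose $\rho\in\mathbb{C}\setminus\{0\}$ with $\rho^3\kappa\in i\mathbb{R}$, and write $\rho\,\partial_a=U+iV$ with $U,V\in D_1$. By \eqref{eq:grad}, $(U+iV)^3F=6\rho^3\kappa\,\ell_c$ has purely imaginary coefficients. Since $F$ is real, $g=\operatorname{Re}(U+iV)^3$ satisfies $gF=\operatorname{Re}\bigl((U+iV)^3F\bigr)=0$. If $U$ and $V$ were dependent, $\rho a$ would be a complex multiple of a real vector; so they are independent, and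
\[
g=U^3-3UV^2=U(U-\sqrt3\,V)(U+\sqrt3\,V)\in\mathcal{K}^\circ.\qedhere
\]
\end{proof}

\subsection*{Two genericity conditions}

We want to find such a point $[a]$ by counting preimages under $[a]\mapsto[\nabla F(a)]$. For this the map must be defined everywhere, and we must understand it where its derivative $H$ degenerates. The equation $\det H(p)=0$ defines a curve, which may well have real points. Rank at most $1$, however, has codimension $3$ among symmetric $3\times3$ matrices, so it can be avoided along the two-dimensional real plane. Let $\mathcal{G}\subset S_4$ be the set of $F$ such that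
\begin{itemize}
\item[(G1)] $\nabla F(a)\neq0$ for all $a\in\mathbb{C}^3\setminus\{0\}$;
\item[(G2)] $\operatorname{rank}H(p)\ge2$ for all $p\in\mathbb{R}^3\setminus\{0\}$.
\end{itemize}

\begin{lemma}\label{lem:dense}
The set $\mathcal{G}$ is dense in $S_4$.
\end{lemma}

\begin{proof}
We show that the complement has measure zero. The forms violating (G1) are those that define singular curves. They are the zeros of the discriminant, a polynomial in the coefficients of $F$, which is not identically zero because $x^4+y^4+z^4$ satisfies (G1).

For (G2), write $H_F$ for the Hessian of $F$, let $e_1,e_2,e_3$ be the standard basis, and let $\mathcal{Z}$ be the set of $F$ with $\operatorname{rank}H_F(e_1)\le1$. If $c_{ijk}$ is the coefficient of $x^iy^jz^k$ in $F$, the six entries of $H_F(e_1)$ are $12c_{400}$, $3c_{310}$, $3c_{301}$, $2c_{220}$, $c_{211}$, $2c_{202}$, and the other nine coefficients do not enter. A real symmetric matrix of rank at most $1$ has the form $\pm vv^T$ with $v\in\mathbb{R}^3$. So $\mathcal{Z}$ is a union of two polynomial images of $\mathbb{R}^3\times\mathbb{R}^9$. Now let $F$ violate (G2) at a point $p$ with $p_1\ne0$. Since $H_F$ is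 homogeneous in $p$, we may take $p=(1,s,t)$. Let $A_{s,t}$ be the matrix with columns $p,e_2,e_3$; its inverse is $A_{-s,-t}$. From $H_{F\circ A}(e_1)=A^TH_F(Ae_1)A$ we get $F\circ A_{s,t}\in \mathcal{Z}$, that is, $F=F_0\circ A_{-s,-t}$ with $F_0\in \mathcal{Z}$. These $F$ lie in two polynomial images of $\mathbb{R}^{2}\times\mathbb{R}^{12}$. Permuting the variables covers the cases $p_2\neq0$ and $p_3\ne0$. The image of a smooth map $\mathbb{R}^{14}\to\mathbb{R}^{15}$ has measure zero.
\end{proof}

Fix $F\in\mathcal{G}$. By (G1) the \emph{gradient map}
\[
\varphi\colon\mathbb{P}^2(\mathbb{C})\to\mathbb{P}^2(\mathbb{C}),\qquad\varphi([a])=[\nabla F(a)],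
\]
is defined everywhere, and it sends real points to real points. We use B\'ezout's theorem in the following form: two curves of degrees $d$ and $e$ in $\mathbb{P}^2(\mathbb{C})$ always meet; if they have no common component, their intersection multiplicities add up to $de$; and the multiplicity at a common point is $1$ exactly when the gradients of the two equations are linearly independent there.

\begin{lemma}\label{lem:finite}
The fibers of $\varphi$ are finite.
\end{lemma}

\begin{proof}
The fiber over $[c]$ is an algebraic subset of the plane, so if it is infinite it contains a curve $\Gamma$. Choose $v$ with $v\cdot c\neq0$. The form $v\cdot\nabla F$ is a cubic or zero, so it vanishes at some $[a]\in\Gamma$. There $\nabla F(a)=\kappa c$ and $\kappa\,(v\cdot c)=0$, so $\nabla F(a)=0$, contrary to (G1).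
\end{proof}

\subsection*{Real critical points}

The model is the map $t\mapsto t^m$ with $m\ge2$, which sends the nonreal ray of argument $\pi/m$ to the negative real axis. To reach this one-variable situation near a real critical point $[p]$ of $\varphi$, we restrict $\varphi$ to the preimage of a real line through $\varphi([p])$. This preimage is a cubic curve. We choose the line so that the cubic is smooth at $[p]$ and tangent to the kernel of $H(p)$; this is the only use of (G2).

\begin{lemma}\label{lem:critical}
Let $F\in\mathcal{G}$, and suppose $\det H(p)=0$ for some $p\in\mathbb{R}^3\setminus\{0\}$. Then some nonreal point has a real image under $\varphi$.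
\end{lemma}

\begin{proof}
Put $H=H(p)$ and $b_1=\nabla F(p)$, so that $Hp=3b_1\neq0$ by \eqref{eq:grad} and (G1). By (G2), $H$ has rank $2$; let $k\in\mathbb{R}^3$ span its kernel. The vectors $p,k$ are independent because $Hp\ne0$. The plane $b_1^\perp\subset\mathbb{R}^3$ contains $k$, since $3\,k\cdot b_1=k^THp=0$. Choose $v\in b_1^\perp$ not proportional to $k$; then $Hv\ne0$. The cubic $G=v\cdot\nabla F$ has $G(p)=v\cdot b_1=0$ and $\nabla G(p)=Hv$. The plane $(Hv)^\perp$ contains $p$, since $p^THv=3\,b_1\cdot v=0$, and it contains $k$; so it equals $\langle p,k\rangle$. Complete $p,k$ to a real basis $p,k,n$; then $n^THv\ne0$.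

The real polynomial $(t,r)\mapsto G(p+tk+rn)$ vanishes at the origin, where its partial derivatives are $k^THv=0$ in $t$ and $n^THv\neq0$ in $r$. By the implicit function theorem there is a convergent power series $r(t)=O(t^2)$ with real coefficients such that $G(a(t))=0$ for
\[
a(t)=p+tk+r(t)\,n,
\]
with $t$ in a small complex disc around $0$. Complete $b_1$ to a real basis $b_1,b_2$ of $v^\perp$. Since $v\cdot\nabla F(a(t))=0$, we have $\nabla F(a(t))=\alpha(t)b_1+\beta(t)b_2$, where $\alpha,\beta$ are convergent series with real coefficients. Taylor's formula gives $\nabla F(a(t))=b_1+tHk+O(t^2)=b_1+O(t^2)$, so $\alpha=1+O(t^2)$ and $\beta=O(t^2)$. With $s=\beta/\alpha$ we obtain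
\[
\varphi([a(t)])=[b_1+s(t)\,b_2],\qquad s(t)=O(t^2).
\]
In the basis $p,k,n$ the point $[a(t)]$ is $[1:t:r(t)]$. These points are distinct, so $s\not\equiv0$ by Lemma~\ref{lem:finite}; and $[a(t)]$ is nonreal whenever $t$ is nonreal.

Write $s(t)=\gamma t^m(1+\cdots)$ with $\gamma\in\mathbb{R}\setminus\{0\}$ and $m\ge2$. Taking the $m$-th root of the factor $1+\cdots$ by the binomial series gives $s=\gamma\,\sigma^m$, where $\sigma(t)=t+\cdots$ has real coefficients and is a local coordinate at $0$. For small $\varepsilon>0$ there is $t_\varepsilon$ near $0$ with $\sigma(t_\varepsilon)=\varepsilon e^{i\pi/m}$. This value is nonreal because $m\ge2$, and $\sigma$ is real at real arguments, so $t_\varepsilon$ is nonreal. But $s(t_\varepsilon)=-\gamma\varepsilon^m$ is real. Thus $[a(t_\varepsilon)]$ is a nonreal point with real image.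
\end{proof}

\subsection*{No real critical points}

In the remaining case topology takes over. We recall two facts. A local homeomorphism from a nonempty compact Hausdorff space to a connected Hausdorff space is a covering map with finitely many sheets. If $M'\to M$ is an $n$-sheeted covering of compact surfaces, then the Euler characteristics satisfy $\chi(M')=n\,\chi(M)$. Since $\chi(\mathbb{RP}^2)=1$, a covering $\mathbb{RP}^2\to\mathbb{RP}^2$ has one sheet, whereas the analogous equation for the circle, with $\chi=0$, allows the three sheets of Example~\ref{ex:negative}.

\begin{proposition}\label{prop:nonreal}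
For every $F\in\mathcal{G}$ some nonreal point has a real image under $\varphi$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:critical} we may assume that $H(p)$ is invertible for all $p\in\mathbb{R}^3\setminus\{0\}$. Let $\varphi_{\mathbb{R}}\colon\mathbb{RP}^2\to\mathbb{RP}^2$ be the restriction of $\varphi$. The map $p\mapsto\nabla F(p)$ has Jacobian matrix $H(p)$. Identify the tangent spaces at $[p]$ and at $\varphi([p])$ with $\mathbb{R}^3/\langle p\rangle$ and $\mathbb{R}^3/\langle\nabla F(p)\rangle=\mathbb{R}^3/\langle H(p)p\rangle$ by differentiating the projection $\mathbb{R}^3\setminus\{0\}\to\mathbb{RP}^2$. Then the differential of $\varphi_{\mathbb{R}}$ at $[p]$ is the map induced by $H(p)$, which is an isomorphism. So $\varphi_{\mathbb{R}}$ is a local diffeomorphism, hence a covering, hence a bijection.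

Let $[c]$ be a real point, let $[p]$ be its only real preimage, and let $v_1,v_2$ be a real basis of $c^\perp$. By (G1) the fiber $\varphi^{-1}([c])$ is the set of common zeros of $v_1\cdot\nabla F$ and $v_2\cdot\nabla F$. It is finite by Lemma~\ref{lem:finite}, so both forms are nonzero cubics without common component, and the intersection multiplicities add up to $9$. At $[p]$ the gradients $H(p)v_1$ and $H(p)v_2$ are independent, so the multiplicity is $1$. Since $1<9$, the fiber contains another point, and this point is nonreal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:annih}]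
By Proposition~\ref{prop:nonreal} and Lemma~\ref{lem:trick}, every $F\in\mathcal{G}$ is killed by some $g\in\mathcal{K}^\circ$, and $\mathcal{G}$ is dense by Lemma~\ref{lem:dense}. Now let $F\in S_4$ be arbitrary and let $F_j\to F$ with $F_j\in\mathcal{G}$. Each $F_j$ is killed by $\partial_{a_1}\partial_{a_2}\partial_{a_3}$ for a dependent triple depending on $j$, which we scale to consist of unit vectors. Dependent triples of unit vectors form a compact set. A subsequence converges to such a triple, and the corresponding operator lies in $\mathcal{K}$ and kills $F$ by continuity.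
\end{proof}

\section{Ranks six and seven}\label{sec:lower}

Lower bounds for the rank come from a quadratic form attached to $F$. The \emph{catalecticant} of $F\in S_4$ is the symmetric bilinear form
\[
C_F(h,h')=\tfrac1{24}\,hh'F
\]
on the six-dimensional space $D_2$ of conics. For $p\in\mathbb{R}^3$ let $e_p\in D_2^*$ be evaluation at $p$. By \eqref{eq:power},
\begin{equation}\label{eq:cat}
F=\sum_{i=1}^r\lambda_i\ell_{p_i}^4\quad\text{implies}\quad C_F=\sum_{i=1}^r\lambda_i\,e_{p_i}\otimes e_{p_i}.
\end{equation}
If $C_F$ is nondegenerate, let $B_F$ be the inverse form on $D_2^*$: its matrix in a dual basis is the inverse of the matrix of $C_F$.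

\begin{lemma}\label{lem:criterion}
Let $C_F$ be nondegenerate. Then $F$ has real rank at least $6$. If moreover $B_F(e_p,e_{p'})\ne0$ for all $p,p'\in\mathbb{R}^3\setminus\{0\}$, then $F$ has real rank at least $7$.
\end{lemma}

\begin{proof}
In \eqref{eq:cat} the form $C_F$ has rank $6$ and vanishes on the common kernel of the $e_{p_i}$ with $\lambda_i\ne0$. So $r\ge6$, and if $r=6$ then all $\lambda_i\ne0$ and the $e_{p_i}$ form a basis of $D_2^*$. In the dual basis of $D_2$ the matrix of $C_F$ is $\operatorname{diag}(\lambda_i)$, so in the basis $e_{p_i}$ the matrix of $B_F$ is $\operatorname{diag}(\lambda_i^{-1})$. Hence $B_F(e_{p_1},e_{p_2})=0$ with $p_1,p_2\neq0$.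
\end{proof}

The first claim explains why the parameter count $5\cdot3=15$ is misleading for ternary quartics. To satisfy the second hypothesis, consider a quartic whose catalecticant has a one-dimensional kernel spanned by a conic $h_0$ without real points. For a nearby quartic $F$ with a small nonzero eigenvalue $\mu$, the form $B_F(e_p,e_{p'})$ is dominated by a term close to a positive multiple of $h_0(p)h_0(p')/\mu$, which has no zeros. We make this explicit with $h_0=X^2+Y^2+Z^2$ in the family
\[
F_\alpha=\alpha(x^4+y^4+z^4)+6(x^2y^2+y^2z^2+z^2x^2).
\]
We have $X^4F_\alpha=24\alpha$ and $X^2Y^2F_\alpha=24$, symmetrically in the variables, and monomials with an odd exponent kill $F_\alpha$. So in the basis $X^2,Y^2,Z^2,XY,XZ,YZ$ the matrix of $C_{F_\alpha}$ is $\bigl((\alpha-1)I_3+J\bigr)\oplus I_3$, where $J$ is the all-ones matrix. The vector $h_0$ has eigenvalue $\alpha+2$. Since $J^2=3J$, for $\alpha\ne1,-2$ the inverse matrix is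
\[
\frac1{\alpha-1}\Bigl(I_3-\frac{1}{\alpha+2}J\Bigr)\oplus I_3 .
\]
In the dual basis $e_p=(p_1^2,p_2^2,p_3^2,p_1p_2,p_1p_3,p_2p_3)$. Put $A=\sum_ip_i^2p_i'^2$, and note that $\sum_{i<j}p_ip_jp_i'p_j'=\frac12\bigl((p\cdot p')^2-A\bigr)$. Then
\begin{equation}\label{eq:B}
B_{F_\alpha}(e_p,e_{p'})=\frac12(p\cdot p')^2+\Bigl(\frac1{\alpha-1}-\frac12\Bigr)A-\frac{|p|^2|p'|^2}{(\alpha-1)(\alpha+2)} .
\end{equation}
The value $\alpha=-\frac52$ is close enough to $-2$. Let $F_*=F_{-5/2}$.

\begin{proposition}\label{prop:seven}
All forms in some open neighborhood $\mathcal{U}$ of $F_*$ have real rank at least $7$.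
\end{proposition}

\begin{proof}
For $\alpha=-\frac52$, formula \eqref{eq:B}, the inequality $A\ge0$ and the Cauchy--Schwarz inequality give
\[
B_{F_*}(e_p,e_{p'})=\tfrac12(p\cdot p')^2-\tfrac{11}{14}A-\tfrac47|p|^2|p'|^2\le\bigl(\tfrac12-\tfrac47\bigr)|p|^2|p'|^2=-\tfrac1{14}|p|^2|p'|^2 .
\]
Near $F_*$ the form $C_F$ is nondegenerate and $B_F$ depends continuously on $F$. The pairs of unit vectors $(p,p')$ form a compact set, so $B_F(e_p,e_{p'})<0$ on it for all $F$ in an open neighborhood $\mathcal{U}$ of $F_*$. By homogeneity the inequality holds for all nonzero $p,p'$, and Lemma~\ref{lem:criterion} applies.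
\end{proof}

\begin{proposition}\label{prop:six}
The number $6$ is a typical rank, and no smaller number is.
\end{proposition}

\begin{proof}
The polynomial $\det C_F$ in the coefficients of $F$ is nonzero at $F_*$, so the set $\mathcal{V}$ where it does not vanish is open and dense. By Lemma~\ref{lem:criterion} the rank is at least $6$ on $\mathcal{V}$, so no $r\le5$ is typical. It remains to find an open ball in $\mathcal{R}_6$, since it meets $\mathcal{V}$ in a nonempty open set of forms of rank $6$. For this it suffices that the map $(p_1,\dots,p_6)\mapsto\sum\ell_{p_i}^4$ from $(\mathbb{R}^3)^6$ to $S_4$ has surjective differential at one point.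

The differential sends $(u_i)$ to $4\sum\ell_{p_i}^3\ell_{u_i}$. Differentiating $h\,\ell_p^4=24h(p)$ in $p$ gives $4h(\ell_p^3\ell_u)=24\,\nabla h(p)\cdot u$ for $h\in D_4$. By perfectness of the pairing, the differential is onto unless some nonzero quartic $h$ is singular at all six points $[p_i]$. Take $[p_1],\dots,[p_5]$ on a smooth real conic $E$, and a real point $[p_6]$ off $E$ and off the ten lines joining two of the others; then no three of the six points are collinear. For each $i$ there is a conic $E_i$ through the five points other than $[p_i]$, as these impose five linear conditions on $D_2$. It is irreducible over $\mathbb{C}$, because a pair of lines through five points has three of them on one line. If $E_i=E_j$ for some $i\neq j$, this conic would contain all six points, so it would share five points with $E$ and equal $E$ by B\'ezout's theorem, although $[p_6]\notin E$. If $h\neq0$ is singular at the six points, it meets $E_i$ with multiplicity at least $2$ at five points, and $10>8$ forces $E_i$ to be a component of $h$. Then the quartic $h$ is divisible by the sextic $E_1E_2E_3$, which is impossible.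
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) By Theorem~\ref{thm:annih} and Lemma~\ref{lem:seven}, the closed set $\overline{\mathcal{R}_7}$ contains a dense subset of $S_4$, so it equals $S_4$. Thus every nonempty open ball contains a form of rank at most $7$, and no $r\geq8$ is typical.

(2) The set of forms $\ell^2q+\sum_{i=1}^3\lambda_im_i^4$ is the image of a polynomial map, hence semialgebraic. Its closure contains a dense set by Theorem~\ref{thm:annih} and Lemma~\ref{lem:seven}, so it is dense, and Lemma~\ref{lem:semialg} applies.

(3) By the proof of (1) and Proposition~\ref{prop:six}, every typical rank is $6$ or $7$, and $6$ is typical. The semialgebraic set $\mathcal{R}_7$ is dense by (1), so it contains a dense open set by Lemma~\ref{lem:semialg}. This set meets the neighborhood $\mathcal{U}$ of Proposition~\ref{prop:seven} in a nonempty open set of forms of rank exactly $7$, so $7$ is typical. Finally, $\mathcal{U}$ is disjoint from $\mathcal{R}_6$, so $F_*$ is not a limit of forms of real rank at most $6$, and the bound in (1) is sharp.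
\end{proof}

\begin{thebibliography}{9}
\bibitem{ranks}
\emph{Ranks of tensors: geometry and applications},
\texttt{https://iris.polito.it/retrieve/handle/11583/3004875/947165}.
\end{thebibliography}
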